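\title{A probability space with no lifting}

\begin{abstract}
A lifting of a measure space selects a measurable representative from each class of measurable sets modulo null sets, in a way that respects the Boolean operations. Every complete probability space has a lifting. We prove in ZFC that completeness cannot be omitted: if $\kappa\ge\mathfrak c^{+++}$, then the fair-coin measure on the product $\sigma$-algebra of $\{0,1\}^\kappa$ has no lifting, and the same holds for every uncompleted product of at least $\mathfrak c^{+++}$ nontrivial probability spaces. A free set argument reduces the problem to three coordinates. There, a lifting would produce Borel functions that approximately compute limits along nonprincipal ultrafilters on $\omega$, and we show that no such functions exist.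
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $(X,\Sigma,\mu)$ be a measure space, $\mathcal N=\{E\in\Sigma:\mu E=0\}$ its null ideal, $\mathfrak A=\Sigma/\mathcal N$ its measure algebra, and $E\mapsto E^\bullet$ the quotient map. A \emph{lifting} is a Boolean homomorphism $\theta:\mathfrak A\to\Sigma$ with $(\theta a)^\bullet=a$ for all $a\in\mathfrak A$. Putting $\phi E=\theta(E^\bullet)$, we may equally regard a lifting as a Boolean homomorphism $\phi:\Sigma\to\Sigma$ (a map preserving finite unions, finite intersections and complements) such that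
\[
\mu(E\triangle\phi E)=0\ \text{ for all }E\in\Sigma,\qquad \phi E=\emptyset\ \text{ whenever }\mu E=0 .
\]
Such a $\phi$ is constant on classes because $\phi E\triangle\phi F=\phi(E\triangle F)$. We always use this second form.

It helps to look at a lifting one point at a time. An \emph{ultrafilter} of an algebra $\Sigma$ of subsets of $X$ is a family $\mathcal U\subseteq\Sigma$ that is closed under finite intersections and under supersets in $\Sigma$ and contains exactly one of $E$, $X\setminus E$ for each $E\in\Sigma$; it then contains exactly one cell of every finite partition of $X$ into members of $\Sigma$. If $\phi$ is a lifting, each $\mathcal U_x=\{E\in\Sigma:x\in\phi E\}$ is an ultrafilter containing all conull sets. Conversely, a family $(\mathcal U_x)_{x\in X}$ of ultrafilters containing all conull sets defines a lifting exactly when, for every $E\in\Sigma$, the set $\{x:E\in\mathcal U_x\}$ belongs to $\Sigma$ and differs from $E$ by a null set.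

\begin{example}\label{ex:atoms}
An \emph{atom} is a set $A\in\Sigma$ with $\mu A>0$ whose measurable subsets have measure $0$ or $\mu A$. Let $(X,\Sigma,\mu)$ be a probability space in which disjoint atoms $A_0,A_1,\dots$ cover almost all of $X$. Give the points of $A_n$ the ultrafilter $\{E:\mu(A_n\setminus E)=0\}$, and give the points outside $\bigcup_nA_n$ the ultrafilter of $A_0$. Each set $\{x:E\in\mathcal U_x\}$ is a union of atoms $A_n$, possibly together with $X\setminus\bigcup_nA_n$, so it is measurable, and it differs from $E$ by a null set. This is a lifting, whether or not $\mu$ is complete.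
\end{example}

On $[0,1]$ with Lebesgue measure nothing so direct is available. The natural candidate $\{E:x\in E\}$ for $\mathcal U_x$ contains the null set $\{x\}$, so at every point another ultrafilter has to be chosen, and the choices must be so coherent that all the sets $\{x:E\in\mathcal U_x\}$ are measurable. If $\mu$ is \emph{complete}, that is, if every subset of a null set is measurable, then measurability comes for free as soon as $\{x:E\in\mathcal U_x\}$ agrees with $E$ off a null set. Otherwise it is a separate demand. Two known facts frame the question.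
\begin{itemize}
\item[(K1)] The lifting theorem: every complete probability space has a lifting. Completeness is needed at only one point of the proof.
\item[(K2)] For Lebesgue measure restricted to the Borel $\sigma$-algebra of $\mathbb R$, the existence of a lifting is undecidable: if ZFC is consistent, then it is consistent with ZFC that this space has a lifting, and also consistent with ZFC that it has none.
\end{itemize}
By (K2), ZFC cannot prove that every measure space of this kind has a lifting, but (K2) leaves room for a model of ZFC in which all probability spaces have one. It is conjectured in \cite{MT} that there is no such model: \emph{ZFC proves that some probability space has no lifting.} We prove this conjecture.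

An example cannot be as small as the real line, and large uncompleted products are the natural place to look. There each set $\phi E$ depends on only countably many coordinates, so a family of $\mathfrak c=2^{\aleph_0}$ sets $\phi E$ leaves most coordinates untouched; this is a rigidity that the completed product does not have. Below, $\mathfrak c^{+++}$ is the third successor cardinal of $\mathfrak c$, and the \emph{product $\sigma$-algebra} $\bigotimes_i\Sigma_i$ on $\prod_iX_i$ is the one generated by the coordinate maps; on $\{0,1\}^\kappa$ it is the Baire $\sigma$-algebra. All proofs are in ZFC.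

\begin{theorem}\label{thm:coin}
If $\kappa\ge\mathfrak c^{+++}$, then $\{0,1\}^\kappa$ with the product $\sigma$-algebra and the fair-coin product measure has no lifting.
\end{theorem}

\begin{theorem}\label{thm:product}
Let $(X_i,\Sigma_i,\mu_i)_{i\in I}$ be probability spaces with $|I|\ge\mathfrak c^{+++}$, each having some $E_i\in\Sigma_i$ with $0<\mu_iE_i<1$. Then the uncompleted product $(\prod_iX_i,\bigotimes_i\Sigma_i,\prod_i\mu_i)$ has no lifting.
\end{theorem}

Both theorems come from an obstruction on three coordinates, which has the following form for liftings. A \emph{standard Borel space} is a measurable space isomorphic to a Polish space with its Borel $\sigma$-algebra, and a measure is \emph{atomless} if it has no atoms.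

\begin{theorem}\label{thm:three}
Let $\mu_0$ be an atomless Borel probability on a standard Borel space $S$. There is no lifting $\phi$ of $(S^3,\mathcal B(S^3),\mu_0^3)$ such that, for every two-element set $a\subset\{1,2,3\}$, $\phi$ maps Borel sets depending only on the coordinates in $a$ to sets depending only on the coordinates in $a$.
\end{theorem}

\begin{remark}[the hypotheses]\label{rem:hyp}
(a) The completions of these spaces have liftings by (K1).

(b) Some largeness is needed. Suppose Borel measure on $\mathbb R$ has a lifting $\phi$, which is consistent by (K2). Let $K=[0,1]$ and fix $x_0\in\phi K$. Points of $K\cap\phi K$ keep their ultrafilters, which contain $K$, and points of the Borel null set $K\setminus\phi K$ receive $\mathcal U_{x_0}$; restricting to Borel subsets of $K$ gives a lifting of Borel measure on $K$. By the isomorphism theorem (F5) below, $\{0,1\}^\omega$ and the space $S^3$ of Theorem~\ref{thm:three} then have liftings too. So ZFC does not prove Theorem~\ref{thm:coin} for $\kappa=\omega$, nor Theorem~\ref{thm:three} without the condition on coordinates.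

(c) If every $\mu_i$ takes only the values $0$ and $1$, then so does $\prod_i\mu_i$, since the sets of measure $0$ or $1$ form a $\sigma$-algebra. The product is then a single atom and has a lifting by Example~\ref{ex:atoms}.
\end{remark}

Section~\ref{sec:limits} proves that limits along nonprincipal ultrafilters cannot be computed by Borel functions, even approximately and on average. Section~\ref{sec:three} shows that a lifting on three coordinates that respects pairs of coordinates would compute such limits. Section~\ref{sec:large} finds three suitable coordinates in any large product.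

\section{Notation and standard facts}\label{sec:prelim}

Throughout, $\omega=\{0,1,2,\dots\}$, $G=\mathbb Z/4$, and $Y=G^\omega$ is the compact metrizable group of sequences in $G$, with its Haar probability $\nu$, the product of the uniform measures on $G$. Singletons are $\nu$-null. For $\sigma\in G^k$ let $[\sigma]=\{s\in Y:s{\restriction}k=\sigma\}$. For $I\subseteq\omega$ let $\chi_I\in Y$ equal $1\in G$ on $I$ and $0$ off $I$. For $g\in G$ and $m\in\omega$ let
\[
t_{g,m}(k)=0\ \ (k<m),\qquad t_{g,m}(k)=g\ \ (k\ge m).
\]
The elements $t_{g,m}$ are small, since $t_{g,m}\to0$ in $Y$ as $m\to\infty$, yet they equal $g$ at all large indices. The proof plays these two features against each other.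

An ultrafilter $\mathcal V$ of $\mathcal P(\omega)$ is \emph{nonprincipal} if it contains no finite set, equivalently if it contains every $[k,\infty)$. For $r\in Y$ let $\lim_{\mathcal V}r$ be the unique $g\in G$ with $\{k:r(k)=g\}\in\mathcal V$. Since $\{r=g\}\cap\{r'=g'\}\subseteq\{r+r'=g+g'\}$, we have $\lim_{\mathcal V}(r+r')=\lim_{\mathcal V}r+\lim_{\mathcal V}r'$. If $\mathcal V$ is nonprincipal and $r$ is eventually equal to $g$, then $\lim_{\mathcal V}r=g$.

We use the following facts.
\begin{itemize}
\item[(F1)] \emph{Countable supports.} For every $E\in\bigotimes_{i\in I}\Sigma_i$ there is a countable $J(E)\subseteq I$ such that two points agreeing on $J(E)$ are both in $E$ or both outside $E$. (The sets with this property form a $\sigma$-algebra containing the generators.)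
\item[(F2)] \emph{Fubini's theorem.} If $E$ lies in the product $\sigma$-algebra of two probability spaces, its sections are measurable, their measure is a measurable function of the parameter, and the integral of this function is the product measure of $E$. Also $\mathcal B(Y^n)$ is the product $\sigma$-algebra, and it has at most $\mathfrak c$ members.
\item[(F3)] \emph{Continuity of translation.} If $A\subseteq Y$ is Borel, then $\nu(A\triangle(A-t))\to0$ as $t\to0$. (Given $\eta>0$, take a finite union $A'$ of cylinders with $\nu(A\triangle A')<\eta$; then $A'-t=A'$ for $t$ near $0$, so $\nu(A\triangle(A-t))<2\eta$.) Applying this to the four level sets of a Borel $f:Y\to G$ gives $\nu\{u:f(u+t)\ne f(u)\}\to0$.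
\item[(F4)] \emph{Lusin's theorem.} If $f$ is a Borel map from $Y$ to a separable metric space and $\eta>0$, there is a compact $K\subseteq Y$ with $\nu K>1-\eta$ on which $f$ is continuous. Every Borel $Q\subseteq Y$ contains a compact set of measure greater than $\nu Q-\eta$.
\item[(F5)] \emph{Isomorphism theorem} \cite[17.41]{Kechris}. Any two standard Borel spaces with Borel probabilities vanishing on singletons are isomorphic by a measure-preserving Borel isomorphism. An atomless measure vanishes on singletons.
\item[(F6)] \emph{Almost disjoint families.} There is an uncountable family $\mathcal J$ of infinite subsets of $\omega$ with pairwise finite intersections. (Identify $\omega$ with the set of finite binary sequences and take the sets $\{x{\restriction}k:k\in\omega\}$ for $x\in\{0,1\}^\omega$.)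
\end{itemize}

Let $W$ be a compact metrizable space with a Borel probability $\lambda$. We write $L^0(W)$ for the group of Borel functions $W\to G$ modulo equality almost everywhere, with the metric $d(f,f')=\lambda\{f\ne f'\}$. This metric is translation invariant, and the constant functions $0$ and $1$ are at distance $1$. The space is separable: a countable algebra generating $\mathcal B(W)$ approximates every Borel set in measure, so the functions whose level sets lie in this algebra are dense. If $R:Y\times W\to G$ is Borel, then $s\mapsto R(s,\cdot)$ is a Borel map $Y\to L^0(W)$, because $s\mapsto d(R(s,\cdot),f)$ is Borel for each $f$ by (F2) and every open subset of $L^0(W)$ is a countable union of balls.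

\section{Borel functions do not compute ultrafilter limits}\label{sec:limits}

A Borel function is continuous on a large compact set $P$. The function $s\mapsto\lim_{\mathcal V}s$ is as discontinuous as possible, because it ignores every initial segment of $s$. To set one against the other we need, inside $P$, a Cantor set on which ultrafilter limits can be read off. Let $Z=\{0,1\}^\omega$, with $0,1$ regarded as elements of $G$. Given $k_0<k_1<\cdots$ in $\omega$ and $\rho\in Z$, let $\hat\rho\in Y$ be the stretched sequence that is $0$ on $[0,k_0)$ and constantly $\rho(l)$ on $[k_l,k_{l+1})$. The map $\rho\mapsto\hat\rho$ is continuous, and $\hat\rho$ is eventually $j$ if $\rho$ is.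

\begin{lemma}\label{lem:cube}
Let $P\subseteq Y$ be compact with $\nu P>0$. There are $b\in Y$ and $k_0<k_1<\cdots$ such that $b+\hat\rho\in P$ for every $\rho\in Z$.
\end{lemma}

\begin{proof}
Put $P_0=P$. Given $P_l$, choose $k_l$ (larger than $k_{l-1}$ if $l>0$) such that $P_{l+1}=\bigcap_{g\in G}(P_l-t_{g,k_l})$ satisfies $\nu(P_l\setminus P_{l+1})<2^{-l-2}\nu P$. This is possible by (F3), since $\nu(P_l\setminus P_{l+1})\le\sum_g\nu(P_l\setminus(P_l-t_{g,k_l}))$ and $t_{g,k}\to0$. As $t_{0,k}=0$, the sets $P_l$ decrease, and $\nu(\bigcap_lP_l)\ge\frac12\nu P>0$. Fix $b\in\bigcap_lP_l$.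

If $x\in P_{l+1}$, then $x+t_{g,k_l}\in P_l$ for every $g$. Starting from $b\in P_L$ and descending through $P_{L-1},\dots,P_0$, we get $b+\sum_{l<L}t_{g_l,k_l}\in P$ for all $L$ and all $g_0,\dots,g_{L-1}\in G$. For $\rho\in Z$ put $g_0=\rho(0)$ and $g_l=\rho(l)-\rho(l-1)$ for $l\ge1$. If $\rho$ is eventually constant, only finitely many $g_l$ are nonzero, and $\hat\rho=\sum_lt_{g_l,k_l}$ because on $[k_n,k_{n+1})$ the sum equals $g_0+\dots+g_n=\rho(n)$. So $b+\hat\rho\in P$ for eventually constant $\rho$. These $\rho$ are dense in $Z$ and $P$ is closed, so the conclusion holds for all $\rho$.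
\end{proof}

\begin{example}[one ultrafilter]\label{ex:one}
Let $\mathcal V$ be a nonprincipal ultrafilter on $\omega$. \emph{There is no Borel $R:Y\to G$ with $R(s)=\lim_{\mathcal V}s$ for all $s$ in a conull Borel set $Q$.} Suppose there is. By (F4) take a compact $P\subseteq Q$ of positive measure on which $R$ is continuous, and take $b$ and $(k_l)$ from Lemma~\ref{lem:cube}. The function $F(\rho)=R(b+\hat\rho)-\lim_{\mathcal V}b$ is continuous on $Z$, and by additivity $F(\rho)=\lim_{\mathcal V}\hat\rho$. It vanishes on the dense set of eventually zero sequences, so $F\equiv0$. But $F(1,1,1,\dots)=1$.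
\end{example}

What a lifting will give us is weaker than the hypothesis of this example in three ways. The ultrafilter varies with a parameter $w\in W$; the Borel function is correct only for most $w$; and there is a sequence of such data, indexed by $m$, that is correct at $s$ only from some threshold $m(s)$ on.

\begin{proposition}\label{prop:limits}
Let $W$ be a compact metrizable space with a Borel probability $\lambda$. For $m\in\omega$ and $w\in W$ let $\mathcal V_{m,w}$ be an ultrafilter on $\omega$, and put $H_m(r)(w)=\lim_{\mathcal V_{m,w}}r$ for $r\in Y$. Assume: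
\begin{itemize}
\item[(a)] for every $m$ and every $r\in Y$, the function $H_m(r):W\to G$ is Borel;
\item[(b)] for every $m$ there is a conull Borel set $W_m\subseteq W$ such that $\mathcal V_{m,w}$ is nonprincipal for $w\in W_m$.
\end{itemize}
Let $R_m:Y\times W\to G$ be Borel for $m\in\omega$, and let $Q\subseteq Y$ be a conull Borel set. Then there is $s\in Q$ such that $d(R_m(s,\cdot),H_m(s))\ge\frac13$ for infinitely many $m$.
\end{proposition}

Since $H_m(r)(w)$ is not assumed jointly measurable in $(r,w)$, Fubini's theorem cannot be used to fix one good $w$ and return to Example~\ref{ex:one}. Instead we treat $R_m$ and $H_m$ as maps into $L^0(W)$, which disposes of the first two weakenings. The third is the real difficulty, as the proof explains after Step~1.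

\begin{proof}
Suppose not. Then each $s\in Q$ has a threshold $m(s)$ with $d(R_m(s,\cdot),H_m(s))<\frac13$ for all $m\ge m(s)$. The maps $H_m:Y\to L^0(W)$ have these properties.
\begin{itemize}
\item[(H1)] $H_m(r+r')=H_m(r)+H_m(r')$.
\item[(H2)] If $r$ is eventually equal to $g$, then $H_m(r)=g$ in $L^0(W)$, by (b).
\item[(H3)] $H_m(\chi_I)$ is $1$ on $A_m(I)=\{w:I\in\mathcal V_{m,w}\}$ and $0$ elsewhere, so $A_m(I)$ is Borel by (a). If $I\cap I'$ is finite, then $A_m(I)\cap A_m(I')$ is null: for $w$ in the intersection, $\mathcal V_{m,w}$ contains the finite set $I\cap I'$, so $w\notin W_m$.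
\end{itemize}

\emph{Step 1: continuity on a Cantor set.} By (F4) choose a compact $K\subseteq Q$ with $\nu K>\frac34$ and compact sets $K_m$ with $\nu K_m>1-2^{-m-3}$ such that $s\mapsto R_m(s,\cdot)$ is continuous on $K_m$. Then $P=K\cap\bigcap_mK_m$ is compact with $\nu P>\frac12$. Take $b$ and $(k_l)$ from Lemma~\ref{lem:cube}, and put $s_\rho=b+\hat\rho\in P\subseteq Q$ and
\[
F_m(\rho)=R_m(s_\rho,\cdot)-H_m(b).
\]
Each $F_m:Z\to L^0(W)$ is continuous. By (H1), $H_m(s_\rho)=H_m(b)+H_m(\hat\rho)$, so by invariance of $d$,
\begin{equation}\label{eq:close}
d\bigl(F_m(\rho),H_m(\hat\rho)\bigr)<\tfrac13\qquad\text{whenever }m\ge m(s_\rho).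
\end{equation}

If one $m$ satisfied $m\ge m(s_\rho)$ for all $\rho$, we could finish as in Example~\ref{ex:one}: by (H2), $d(F_m(\rho),0)<\frac13$ on a dense set, hence $d(F_m(\rho),0)\le\frac13$ everywhere, while $d(F_m(1,1,\dots),1)<\frac13$, and $d(0,1)=1$. But the sets $\{s:m(s)\le m\}$ are not known to be measurable, so $P$ cannot be chosen inside one of them. We therefore look for a single $\rho$ that looks eventually $1$ to infinitely many of the continuous maps $F_m$, while all the $H_m$ see it as $0$.

\emph{Step 2: long runs of ones.} We choose $0=a_0<a_1<\cdots$ and $m_0<m_1<\cdots$ such that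
\begin{equation}\label{eq:run}
\rho\in Z,\ \ \rho=1\text{ on }[a_l,a_{l+1})\quad\Longrightarrow\quad d\bigl(F_{m_l}(\rho),1\bigr)<\tfrac23 .
\end{equation}
Suppose $a_l$ and the $m_j$ with $j<l$ are chosen. Only $2^{a_l}$ sequences $\rho'\in Z$ are equal to $1$ on $[a_l,\infty)$. Choose $m_l$ larger than the earlier $m_j$ and at least $m(s_{\rho'})$ for each of these $\rho'$. By \eqref{eq:close} and (H2), $d(F_{m_l}(\rho'),1)<\frac13$ for each of them. As $F_{m_l}$ is uniformly continuous on the compact space $Z$, there is $a_{l+1}>a_l$ such that $d(F_{m_l}(\rho),F_{m_l}(\rho'))<\frac13$ whenever $\rho,\rho'$ agree on $[0,a_{l+1})$. A sequence $\rho$ equal to $1$ on $[a_l,a_{l+1})$ agrees on $[0,a_{l+1})$ with one of the $\rho'$, and \eqref{eq:run} follows.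

\emph{Step 3: infinitely many runs that no ultrafilter sees.} For $J\subseteq\omega$ let $\rho_J\in Z$ be $1$ on $\bigcup_{l\in J}[a_l,a_{l+1})$ and $0$ elsewhere. Its stretched form is $\chi_{\hat J}$, where $\hat J=\bigcup_{l\in J}[k_{a_l},k_{a_{l+1}})$. The intervals are finite and disjoint, so $\hat J\cap\hat J'$ is finite when $J\cap J'$ is. Let $\mathcal J$ be as in (F6). For fixed $m$, the sets $A_m(\hat J)$, $J\in\mathcal J$, have pairwise null intersections by (H3); at most $n$ of them have measure $\ge\frac1n$, so only countably many are non-null. As $\mathcal J$ is uncountable and there are countably many $m$, some $J\in\mathcal J$ has $\lambda A_m(\hat J)=0$, that is $H_m(\chi_{\hat J})=0$, for every $m$. Since $J$ is infinite and $m_l\to\infty$, there is $l\in J$ with $m_l\ge m(s_{\rho_J})$. By \eqref{eq:close} and \eqref{eq:run},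
\[
1=d(0,1)\le d\bigl(0,F_{m_l}(\rho_J)\bigr)+d\bigl(F_{m_l}(\rho_J),1\bigr)<\tfrac13+\tfrac23,
\]
a contradiction.
\end{proof}

\begin{remark}\label{rem:half}
Any constant $\vartheta<\frac12$ can replace $\frac13$ in the statement: use $1-2\vartheta$ as the continuity error in Step~2. No constant above $\frac34$ can when $W=G$ with the uniform measure is allowed to guess, but we only need the value $\frac13$. Hypothesis (b) is essential: if $\mathcal V_{m,w}=\{I:0\in I\}$, then $R_m(s,w)=s(0)$ computes the limit exactly.
\end{remark}

\section{Three coordinates}\label{sec:three}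

We write $y=(y_1,y_2,y_3)$ for the variable point of $Y^3$ when defining sets and functions, as in $\{y_1\in[\sigma]\}$, and $p=(p_1,p_2,p_3)$ for a point at which a homomorphism is evaluated. A subset of $Y^3$, or a function on $Y^3$, \emph{ignores coordinate $k$} if it is unaffected by changing the $k$th coordinate.

\begin{proposition}\label{prop:key}
There is no Boolean homomorphism $\psi:\mathcal B(Y^3)\to\mathcal B(Y^3)$ with the following three properties.
\begin{itemize}
\item[(P1)] $\psi E=\emptyset$ whenever $\nu^3E=0$.
\item[(P2)] If $k\in\{1,2,3\}$ and $E$ ignores coordinate $k$, then $\psi E$ ignores coordinate $k$.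
\item[(P3)] $\nu^3(C\triangle\psi C)=0$ for every cylinder $C=\{y_i\in[\sigma]\}$, where $i\in\{1,2,3\}$ and $\sigma$ is a finite sequence in $G$.
\end{itemize}
\end{proposition}

The identity satisfies (P2) and (P3). If $\mathcal U$ is an ultrafilter of $\mathcal B(Y^3)$ containing the conull sets, the map sending $E$ to $Y^3$ if $E\in\mathcal U$ and to $\emptyset$ otherwise satisfies (P1) and (P2). By Remark~\ref{rem:hyp}(b) it is consistent that (P1) and (P3) can be met together. We ask (P3) for countably many sets only because Section~\ref{sec:large} delivers no more.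

\begin{proof}[Proof of Theorem~\ref{thm:three}]
By (F5) there is a Borel isomorphism of $S$ onto $Y$ carrying $\mu_0$ to $\nu$. Applying it in each coordinate, we may assume $S=Y$ and $\mu_0=\nu$. A lifting as in the theorem satisfies (P1) and (P3) by definition and (P2) by hypothesis.
\end{proof}

The rest of the section proves Proposition~\ref{prop:key}. Suppose $\psi$ exists.

\subsection*{Virtual points}
For $p\in Y^3$ let $\mathcal U_p=\{E\in\mathcal B(Y^3):p\in\psi E\}$, an ultrafilter that contains all conull sets by (P1). For Borel $f:Y^3\to G$ let $f^*(p)$ be the unique $g\in G$ with $\{f=g\}\in\mathcal U_p$; thus $\{p:f^*(p)=g\}=\psi\{f=g\}$. We record: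
\begin{itemize}
\item[(U1)] If $\{f=f'\}\in\mathcal U_p$, then $f^*(p)=f'^*(p)$.
\item[(U2)] $(f+g)^*=f^*+g$ for a constant $g\in G$, since $\{f+g=g'+g\}=\{f=g'\}$.
\item[(U3)] $f^*$ is Borel, and $\{p:E\in\mathcal U_p\}=\psi E$ is Borel for each Borel $E$.
\item[(U4)] If $f$ ignores coordinate $k$, so does $f^*$, by (P2).
\item[(U5)] There are conull Borel sets $Q_1,Q_2,Q_3\subseteq Y$ such that $p_i\in Q_i$ implies $\{y_i\in[p_i{\restriction}k]\}\in\mathcal U_p$ for all $k$, whatever the other two coordinates of $p$ are.
\end{itemize}
For (U5), fix $i$ and let $N_i$ be the union of the sets $C\triangle\psi C$ over the countably many cylinders $C=\{y_i\in[\sigma]\}$. It is Borel, and null by (P3). Each $C$ ignores both coordinates other than $i$, so by (P2) the same holds for $\psi C$ and for $N_i$. Hence $N_i=\{y_i\notin Q_i\}$ for a set $Q_i\subseteq Y$, which is Borel as a section of the complement of $N_i$, and $\nu(Y\setminus Q_i)=\nu^3N_i=0$. If $p_i\in Q_i$ and $C=\{y_i\in[p_i{\restriction}k]\}$, then $p\in C\setminus N_i\subseteq\psi C$.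

One may think of $\mathcal U_p$ as describing a virtual point $y$, with $f^*(p)$ the value of $f$ at it. By (U5), $y_i$ agrees with $p_i$ at every index $k\in\omega$. By (P1), $y$ avoids every null set. So if $p$ satisfies an equation that holds only on a null set, the virtual point satisfies it up to every finite index but not exactly, and the first index of failure is an ``infinite'' integer, that is, a nonprincipal ultrafilter on $\omega$.

\subsection*{The ultrafilters and the Borel functions}
The equation $y_1=s$ is the simplest choice, and it leads to
\[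
n_s(y)=\min\{k:y_1(k)\ne s(k)\}\qquad(s\in Y,\ \min\emptyset=\infty).
\]
But evaluating $n_s$ at points with $p_1=s$ means using a different function for each $s$, and (U3) says nothing about the dependence on $s$. The equation $y_3=y_2+t$ is better, because one function serves all points $(s,u,u+t)$. For $t\in Y$ let
\[
e_t(y)=\min\{k:y_3(k)\ne y_2(k)+t(k)\},\qquad
\ell_t=\begin{cases}e_t-1&\text{if }1\le e_t<\infty,\\ 0&\text{otherwise.}\end{cases}
\]
These are Borel functions that ignore coordinate $1$, and $\{e_t=\infty\}=\{y_3=y_2+t\}$ is null by (F2).

Let $W=G\times Y$ with $\lambda$ the product of the uniform measure on $G$ and $\nu$. For $m\in\omega$, $s\in Y$ and $w=(g,u)\in W$ put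
\[
\pi_m(s,w)=(s,u,u+t),\qquad \mathcal V_{m,w}=\{I\subseteq\omega:\{\ell_t\in I\}\in\mathcal U_{\pi_m(s,w)}\},\qquad\text{where }t=t_{g,m}.
\]
The convention $t=t_{g,m}$ is in force whenever $m$ and $w=(g,u)$ are given. By (P2), $\mathcal V_{m,w}$ does not depend on $s$. It is an ultrafilter because $I\mapsto\{\ell_t\in I\}$ is a Boolean homomorphism. We verify the hypotheses of Proposition~\ref{prop:limits}.

(a) For $r\in Y$ let $h_{r,t}(y)=r(\ell_t(y))$. For $g'\in G$ we have $\{k:r(k)=g'\}\in\mathcal V_{m,w}$ if and only if $\{h_{r,t}=g'\}\in\mathcal U_{\pi_m(s,w)}$. Therefore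
\begin{equation}\label{eq:H}
H_m(r)(w)=\lim\nolimits_{\mathcal V_{m,w}}r=h_{r,t}^*(s,u,u+t)\qquad\text{for every }s\in Y.
\end{equation}
For each of the four values of $g$ this is Borel in $u$ by (U3), so $H_m(r)$ is Borel on $W$.

(b) Let $W_m=\{(g,u):u\in Q_2,\ u+t_{g,m}\in Q_3\}$, which is Borel and conull since $\nu$ is translation invariant. Let $w\in W_m$, $s\in Y$ and $k\in\omega$. If $y_2\in[u{\restriction}k]$ and $y_3\in[(u+t){\restriction}k]$, then $y_3=y_2+t$ below $k$. So (U5) gives $\{e_t\ge k\}\in\mathcal U_{\pi_m(s,w)}$, and with the conull set $\{e_t<\infty\}$,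
\begin{equation}\label{eq:inf}
\{k\le e_t<\infty\}\in\mathcal U_{\pi_m(s,w)}\qquad(w\in W_m,\ s\in Y,\ k\in\omega).
\end{equation}
As $\{k+1\le e_t<\infty\}\subseteq\{\ell_t\ge k\}$, the ultrafilter $\mathcal V_{m,w}$ contains every $[k,\infty)$. This is the only use of (P1).

So far only coordinates $2$ and $3$ have been used, and $H_m(r)(w)$ is Borel in $w$ for each $r$ separately. The first coordinate is there to feed $r$ into a single Borel function. Let $a_t(y)=y_1(\ell_t(y))$ and
\[
R_m(s,w)=a_t^*(s,u,u+t).
\]
For each $g$ this is the Borel function $a_{t_{g,m}}^*$ composed with a continuous map of $(s,u)$, so $R_m$ is Borel on $Y\times W$. The virtual $y_1$ agrees with $s$ below $n_s$, and $a_t$ reads $y_1$ at index $e_t-1$. So $R_m(s,w)$ is the limit of $s$ provided that $e_t\le n_s$, and everything depends on which of the two infinite integers comes first. Let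
\[
D_m(s)=\{w\in W:\{n_s<e_t\}\in\mathcal U_{\pi_m(s,w)}\},
\]
a Borel subset of $W$ by (U3).

\begin{lemma}\label{lem:efirst}
For all $s\in Y$ and $m\in\omega$, $d(R_m(s,\cdot),H_m(s))\le\lambda D_m(s)$.
\end{lemma}

\begin{proof}
Let $w\in W_m\setminus D_m(s)$. Then $\{e_t\le n_s\}\in\mathcal U_{\pi_m(s,w)}$, and by \eqref{eq:inf} also $\{1\le e_t\le n_s,\ e_t<\infty\}\in\mathcal U_{\pi_m(s,w)}$. On this set $\ell_t=e_t-1<n_s$, so $a_t=y_1(\ell_t)=s(\ell_t)=h_{s,t}$. (Reading at $e_t-1$ rather than $e_t$ takes care of the tie $e_t=n_s$.) By (U1) and \eqref{eq:H}, $R_m(s,w)=H_m(s)(w)$.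
\end{proof}

\subsection*{The index $n_s$ rarely comes first}
If $n_s<e_t$, then the equation $y_3=y_2+t$ still holds at index $n_s$, where $t=t_{g,m}$ has the value $g$. This relates $y_2(n_s)$ and $y_3(n_s)$, each of which involves only two coordinates. After evaluation they become a function of $u$ and a function of $u+t_{g,m}$, neither depending on $g$ in any other way. For large $m$ the shift $t_{g,m}$ hardly matters, so for most $u$ the relation can hold for only one $g$.

\begin{lemma}\label{lem:nfirst}
For every $s\in Q_1$, $\limsup_{m\to\infty}\lambda D_m(s)\le\frac14$.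
\end{lemma}

\begin{proof}
Fix $s\in Q_1$. Let $b_s=y_2(n_s)$ and $c_s=y_3(n_s)$ where $n_s<\infty$, and $b_s=c_s=0$ where $n_s=\infty$. These are Borel; $b_s$ ignores coordinate $3$ and $c_s$ ignores coordinate $2$. By (U3) and (U4) there are Borel functions $B_s,C_s:Y\to G$ with
\[
b_s^*(s,u,v)=B_s(u),\qquad c_s^*(s,u,v)=C_s(v)\qquad(u,v\in Y).
\]
Let $w=(g,u)\in D_m(s)$. Since $s\in Q_1$, (U5) gives $\{n_s\ge m\}=\{y_1\in[s{\restriction}m]\}\in\mathcal U_{\pi_m(s,w)}$, so $\{m\le n_s<e_t\}\in\mathcal U_{\pi_m(s,w)}$. On this set $n_s$ is finite and $y_3(n_s)=y_2(n_s)+t(n_s)=y_2(n_s)+g$, that is, $c_s=b_s+g$. By (U1) and (U2), $C_s(u+t_{g,m})=B_s(u)+g$. Hence either $C_s(u)-B_s(u)=g$ or $C_s(u+t_{g,m})\ne C_s(u)$. The sets $\{u:C_s(u)-B_s(u)=g\}$, $g\in G$, partition $Y$, so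
\[
\lambda D_m(s)=\frac14\sum_{g\in G}\nu\{u:(g,u)\in D_m(s)\}\le\frac14+\frac14\sum_{g\in G}\nu\{u:C_s(u+t_{g,m})\ne C_s(u)\}.
\]
The last sum tends to $0$ as $m\to\infty$ by (F3).
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:key}]
By Lemmas~\ref{lem:efirst} and~\ref{lem:nfirst}, every $s\in Q_1$ has $d(R_m(s,\cdot),H_m(s))<\frac13$ for all large $m$. This contradicts Proposition~\ref{prop:limits} with $Q=Q_1$.
\end{proof}

\begin{remark}
The rate of convergence in Lemma~\ref{lem:nfirst} depends on $C_s$, which is Borel for each $s$ but not controlled as $s$ varies; this is the origin of the threshold $m(s)$. For a group of order $q$ the lemma gives the bound $\frac1q$, and Remark~\ref{rem:half} requires $\frac1q<\frac12$. So $\mathbb Z/2$ is just too small for this argument; we use $\mathbb Z/4$ because it has as many elements as $\{0,1\}^2$. Finally, all evaluations take place on null subsets of $Y^3$, such as $\{(s,u,u+t):s,u\in Y\}$. It is the Borel measurability of $\psi E$ that makes its traces on such sets measurable; measurability for the completion of $\nu^3$ would say nothing about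 them.
\end{remark}

\section{Large products}\label{sec:large}

A lifting $\phi$ of $Y^\kappa$ has no reason to respect coordinates. But for a pair $a$ of coordinates, the images of the sets depending on $a$ involve at most $\mathfrak c$ coordinates altogether. If no member of a triple is involved in the images attached to the other two, then freezing all remaining coordinates yields (P2). Such triples exist by the following case of Kuratowski's free set theorem, the only place where $\mathfrak c^{+++}$ is used. Here $[\kappa]^2$ is the set of two-element subsets of $\kappa$.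

\begin{lemma}\label{lem:free}
Let $\kappa\ge\mathfrak c^{+++}$ and let $A:[\kappa]^2\to\mathcal P(\kappa)$ satisfy $|A(a)|\le\mathfrak c$ for all $a$. Then there are distinct $\alpha,\beta,\gamma<\kappa$ with $\gamma\notin A(\{\alpha,\beta\})$, $\beta\notin A(\{\alpha,\gamma\})$ and $\alpha\notin A(\{\beta,\gamma\})$.
\end{lemma}

\begin{proof}
Each point is chosen to work for all later choices, which are confined to a smaller set. Take $M\subseteq\kappa$ with $|M|=\mathfrak c^{++}$. The set $M\cup\bigcup_{a\in[M]^2}A(a)$ has size $\mathfrak c^{++}<\kappa$; pick $\gamma<\kappa$ outside it. Take $M'\subseteq M$ with $|M'|=\mathfrak c^+$. The set $M'\cup\bigcup_{\eta\in M'}A(\{\eta,\gamma\})$ has size $\mathfrak c^+$; pick $\beta\in M$ outside it. Pick $\alpha\in M'\setminus A(\{\beta,\gamma\})$. The three points are distinct since $\alpha\in M'$, $\beta\in M\setminus M'$ and $\gamma\notin M$. Moreover $\gamma\notin A(\{\alpha,\beta\})$ because $\{\alpha,\beta\}\in[M]^2$, and $\beta\notin A(\{\alpha,\gamma\})$ because $\alpha\in M'$.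
\end{proof}

The next lemma carries out the freezing. The frozen data form a parameter $z$. Fubini's theorem provides one $z$ that is good for countably many sets, which suffices for (P3), although it need not make the resulting homomorphism a lifting.

\begin{lemma}\label{lem:transfer}
Let $(X,\Sigma,\mu)$ and $(\Omega,\mathcal T,\tau)$ be probability spaces. Let $\eta:X\to Y^3$ and $\xi:Y^3\times\Omega\to X$ be measurable for $\Sigma$, $\mathcal B(Y^3)$ and $\mathcal B(Y^3)\otimes\mathcal T$, and assume
\begin{itemize}
\item[(i)] $\eta(\xi(p,z))=p$ for all $p\in Y^3$ and $z\in\Omega$;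
\item[(ii)] $(\nu^3\times\tau)(\xi^{-1}[F])=\mu F$ for all $F\in\Sigma$.
\end{itemize}
Then no lifting $\phi$ of $(X,\Sigma,\mu)$ satisfies
\begin{itemize}
\item[(iii)] if $k\in\{1,2,3\}$, $E\in\mathcal B(Y^3)$ ignores coordinate $k$, and $z\in\Omega$, then whether $\xi(p,z)\in\phi(\eta^{-1}[E])$ does not depend on $p_k$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose $\phi$ satisfies (iii). For $z\in\Omega$ and $E\in\mathcal B(Y^3)$ let $\psi_zE=\{p:\xi(p,z)\in\phi(\eta^{-1}[E])\}$. This is a section of a set in $\mathcal B(Y^3)\otimes\mathcal T$, because $\phi(\eta^{-1}[E])\in\Sigma$, so it is Borel. The map $\psi_z$ is a composition of Boolean homomorphisms. By (i) and (ii), $\mu(\eta^{-1}[E])=(\nu^3\times\tau)(E\times\Omega)=\nu^3E$, so $\psi_z$ satisfies (P1). Condition (iii) is (P2). Let $N\in\Sigma$ be the union of the null sets $\eta^{-1}[C]\triangle\phi(\eta^{-1}[C])$ over the countably many cylinders $C$ in (P3). By (ii) and (F2) there is $z$ such that $N_z=\{p:\xi(p,z)\in N\}$ is $\nu^3$-null. For $p\notin N_z$ and each $C$,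
\[
p\in C\iff\xi(p,z)\in\eta^{-1}[C]\iff\xi(p,z)\in\phi(\eta^{-1}[C])\iff p\in\psi_zC .
\]
So $\psi_z$ satisfies (P3), contradicting Proposition~\ref{prop:key}.
\end{proof}

Theorem~\ref{thm:coin} is a special case of Theorem~\ref{thm:product}, but its direct proof is short and shows the mechanism.

\begin{proof}[Proof of Theorem~\ref{thm:coin}]
A bijection between $\kappa$ and $\kappa\times\omega\times2$ and a bijection between $\{0,1\}^2$ and $G$ identify the space with $(X,\Sigma,\mu)=(Y^\kappa,\bigotimes_\kappa\mathcal B(Y),\nu^\kappa)$. Suppose $\phi$ is a lifting. For $a=\{\delta,\delta'\}\in[\kappa]^2$ let $\Sigma_a$ consist of the sets $\{x:(x_\delta,x_{\delta'})\in E'\}$ with $E'\in\mathcal B(Y^2)$. Then $|\Sigma_a|\le\mathfrak c$ by (F2), so, with $J(\cdot)$ as in (F1), the set $A(a)=\bigcup\{J(\phi F):F\in\Sigma_a\}$ has size at most $\mathfrak c$. Take $\alpha,\beta,\gamma$ from Lemma~\ref{lem:free}.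

Let $\eta(x)=(x_\alpha,x_\beta,x_\gamma)$, let $\Omega=Y^{\kappa\setminus\{\alpha,\beta,\gamma\}}$ with its product $\sigma$-algebra and measure, and let $\xi(p,z)$ have coordinates $p_1,p_2,p_3$ at $\alpha,\beta,\gamma$ and agree with $z$ elsewhere. The map $\xi$ only regroups coordinates, so it is measurable and (i) and (ii) hold. For (iii), let $E$ ignore coordinate $3$. Then $E=E'\times Y$ with $E'$ Borel, as a section of $E$, so $F=\eta^{-1}[E]\in\Sigma_{\{\alpha,\beta\}}$ and $\gamma\notin A(\{\alpha,\beta\})\supseteq J(\phi F)$. Changing $p_3$ changes $\xi(p,z)$ only at $\gamma$, so it does not affect membership in $\phi F$. For coordinates $2$ and $1$ the same argument uses $\beta\notin A(\{\alpha,\gamma\})$ and $\alpha\notin A(\{\beta,\gamma\})$. This contradicts Lemma~\ref{lem:transfer}.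
\end{proof}

For the completed measure the proof breaks at (F1): a singleton is measurable for the completion and has no countable support.

In a general product the factors are arbitrary, and we only have the bits $\chi_{E_i}(x_i)\in\{0,1\}$, where $\chi_{E_i}$ is the indicator function of $E_i$. Countably many bits encode a point of $Y$. To prescribe these bits we freeze, in each relevant factor, one point outside $E_i$ and one inside, and let $p$ decide which one is used.

\begin{proof}[Proof of Theorem~\ref{thm:product}]
Let $(X,\Sigma,\mu)$ be the product and $\kappa=\mathfrak c^{+++}$. The set $I$ is the union of the sets $I^{(n)}=\{i:\frac1n\le\mu_iE_i\le1-\frac1n\}$, $n\ge2$. A countable union of sets of size at most $\mathfrak c^{++}$ has size at most $\mathfrak c^{++}$, so $|I^{(n)}|\ge\kappa$ for some $n$. Choose disjoint countably infinite sets $I_\delta\subseteq I^{(n)}$ for $\delta<\kappa$. Let $\lambda_\delta$ be the product measure on $\{0,1\}^{I_\delta}$ whose $i$th factor gives mass $\mu_iE_i$ to $1$. A singleton has measure at most $(1-\frac1n)^j$ for every $j$, hence $0$, so (F5) gives a Borel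 isomorphism $\iota_\delta:Y\to\{0,1\}^{I_\delta}$ carrying $\nu$ to $\lambda_\delta$. Define measurable maps $\eta_\delta:X\to Y$ by $\eta_\delta(x)=\iota_\delta^{-1}\bigl((\chi_{E_i}(x_i))_{i\in I_\delta}\bigr)$.

Suppose $\phi$ is a lifting. For $a=\{\delta,\delta'\}\in[\kappa]^2$ let $\Sigma_a$ consist of the sets $(\eta_\delta,\eta_{\delta'})^{-1}[E']$ with $E'\in\mathcal B(Y^2)$, and let
\[
A(a)=\{\zeta<\kappa:I_\zeta\cap J(\phi F)\ne\emptyset\text{ for some }F\in\Sigma_a\}.
\]
A countable set meets only countably many of the disjoint sets $I_\zeta$, and $|\Sigma_a|\le\mathfrak c$, so $|A(a)|\le\mathfrak c$. Let $(\delta_1,\delta_2,\delta_3)=(\alpha,\beta,\gamma)$ be given by Lemma~\ref{lem:free}, and put $\eta=(\eta_{\delta_1},\eta_{\delta_2},\eta_{\delta_3})$ and $I^*=I_{\delta_1}\cup I_{\delta_2}\cup I_{\delta_3}$.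

Give $X_i\setminus E_i$ and $E_i$ the traces of $\Sigma_i$ and the normalized restrictions of $\mu_i$, and let
\[
\Omega=\prod_{i\in I^*}\bigl((X_i\setminus E_i)\times E_i\bigr)\times\prod_{i\in I\setminus I^*}X_i
\]
with the product $\sigma$-algebra and product probability $\tau$. Write the coordinates of $z\in\Omega$ as $(z_i^0,z_i^1)$ for $i\in I^*$ and $z_i$ for $i\notin I^*$. For $p\in Y^3$ and $i\in I_{\delta_k}$ let $\epsilon_i(p)=\iota_{\delta_k}(p_k)(i)\in\{0,1\}$, and define
\[
\xi(p,z)_i=z_i^{\epsilon_i(p)}\ \ (i\in I^*),\qquad \xi(p,z)_i=z_i\ \ (i\notin I^*).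
\]
The map $\xi$ is measurable because each coordinate is: for $i\in I^*$ and $F_i\in\Sigma_i$, the set $\{\xi_i\in F_i\}$ is the union over $j\in\{0,1\}$ of $\{\epsilon_i=j\}\cap\{z_i^j\in F_i\}$.

(i) Since $\chi_{E_i}(z_i^j)=j$, we get $\eta_{\delta_k}(\xi(p,z))=\iota_{\delta_k}^{-1}(\iota_{\delta_k}(p_k))=p_k$.

(ii) Under $\nu^3$ the bits $\epsilon_i$, $i\in I^*$, are independent and $\epsilon_i=1$ with probability $\mu_iE_i$. So under $\nu^3\times\tau$ all the variables $\epsilon_i,z_i^0,z_i^1$ ($i\in I^*$) and $z_i$ ($i\notin I^*$) are independent, and hence the coordinates $\xi_i$ are independent. For $i\notin I^*$ the law of $\xi_i$ is $\mu_i$, and for $i\in I^*$ the event $\xi_i\in F_i$ has probability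
\[
(1-\mu_iE_i)\,\frac{\mu_i(F_i\setminus E_i)}{1-\mu_iE_i}+\mu_iE_i\,\frac{\mu_i(F_i\cap E_i)}{\mu_iE_i}=\mu_iF_i .
\]
Thus the image of $\nu^3\times\tau$ under $\xi$ agrees with $\mu$ on all sets $\{x:x_i\in F_i\text{ for }i\in K\}$ with $K$ finite. These sets are closed under intersection and generate $\Sigma$, so the two probabilities coincide.

(iii) Let $\{i,j,k\}=\{1,2,3\}$ and let $E\in\mathcal B(Y^3)$ ignore coordinate $k$. Then $F=\eta^{-1}[E]\in\Sigma_{\{\delta_i,\delta_j\}}$, and $\delta_k\notin A(\{\delta_i,\delta_j\})$ means that $I_{\delta_k}\cap J(\phi F)=\emptyset$. Changing $p_k$ changes $\xi(p,z)$ only on $I_{\delta_k}$, so it does not affect membership in $\phi F$.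

This contradicts Lemma~\ref{lem:transfer}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{MT}
\emph{Measure Theory}, \texttt{https://github.com/lispmarc/analysis}.

\end{thebibliography}
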